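# The lattice of Fitting classes is not modular

All groups in these notes are finite.

## 1. Four normal subgroups of a group of order 819

Let $7{:}3=\langle u\rangle\rtimes\langle x\rangle$ with $u^7=x^3=1$ and $xux^{-1}=u^2$; this makes sense because $2^3\equiv 1 \pmod 7$. Let $13{:}3=\langle v\rangle\rtimes\langle y\rangle$ with $v^{13}=y^3=1$ and $yvy^{-1}=v^3$; here $3^3=27\equiv1\pmod{13}$. Put
$$G=(7{:}3)\times(13{:}3),\qquad W=\langle u,v\rangle\cong C_{91},\qquad |G|=819 .$$
The quotient $G/W\cong C_3\times C_3$ is abelian, so every subgroup between $W$ and $G$ is normal in $G$. There are four of order $273$, one for each subgroup of order $3$ of $C_3\times C_3$: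
$$N_x=W\langle x\rangle,\quad N_y=W\langle y\rangle,\quad N_+=W\langle xy\rangle,\quad N_-=W\langle xy^{-1}\rangle .$$

They are pairwise non-isomorphic. Indeed $N_x=(7{:}3)\times C_{13}$ has center of order $13$, $N_y$ has center of order $7$, and $N_+,N_-$ have trivial center. An isomorphism $N_+\to N_-$ would map $W$ to $W$, since $W$ is the set of elements of order dividing $91$ in both. So it would conjugate the image of $N_+$ in $\operatorname{Aut}(W)$ to the image of $N_-$. But $\operatorname{Aut}(C_{91})\cong(\mathbb Z/7)^*\times(\mathbb Z/13)^*$ is abelian, and the two images are the distinct subgroups generated by $(2,3)$ and $(2,9)$.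

Any two of the four groups have product $G$. So if a class of groups is closed under isomorphisms, under normal subgroups and under products of normal subgroups, and contains *two* of the four groups, then it contains $G$ and hence *all four*. Classes with these closure properties are our subject.

**Definition (Fitting class).** A Fitting class is a nonempty class $\mathfrak F$ of groups, closed under isomorphisms, such that

1. if $G\in\mathfrak F$ and $N\trianglelefteq G$, then $N\in\mathfrak F$;
2. if $N_1,N_2\trianglelefteq G$ and $N_1,N_2\in\mathfrak F$, then $N_1N_2\in\mathfrak F$.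

Examples are the class $\mathfrak S$ of soluble groups, the class $\mathfrak N$ of nilpotent groups (this is Fitting's theorem), the class $\mathfrak N_\pi$ of nilpotent $\pi$-groups for a set $\pi$ of primes, and the class $\mathfrak S_\ell=\mathfrak N_{\{\ell\}}$ of $\ell$-groups.

An intersection of Fitting classes is a Fitting class. So under inclusion the Fitting classes form a lattice: the meet of $\mathfrak A$ and $\mathfrak B$ is $\mathfrak A\cap\mathfrak B$, and the join $\mathfrak A\vee\mathfrak B$ is the smallest Fitting class containing both. The same holds for the Fitting classes contained in $\mathfrak S$. Since $\mathfrak S$ is itself a Fitting class, the join of two soluble Fitting classes is the same in both lattices.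

A lattice is *modular* if $a\vee(b\wedge c)=(a\vee b)\wedge c$ whenever $a\le c$. The inequality $\le$ holds in every lattice, so for Fitting classes $\mathfrak A\subseteq\mathfrak C$ and $\mathfrak B$ the issue is whether
$$(\mathfrak A\vee\mathfrak B)\cap\mathfrak C\subseteq\mathfrak A\vee(\mathfrak B\cap\mathfrak C).\tag{1.1}$$
In words: suppose a group in $\mathfrak C$ can be built, by normal products and normal subgroups, from material in $\mathfrak A\subseteq\mathfrak C$ and material in $\mathfrak B$. Can it be built using only that part of the $\mathfrak B$-material which lies in $\mathfrak C$? The question whether the lattice of all Fitting classes is modular, in the class of all soluble groups at least, comes from "On Stone sublattices of the lattice of totally local Fitting classes".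

Try (1.1) on the group of order $819$. Let $N_+\in\mathfrak A$ and $N_-\in\mathfrak B$; then $N_x\in\mathfrak A\vee\mathfrak B$. Suppose $\mathfrak A\subseteq\mathfrak C$ and $N_x\in\mathfrak C$. Then $\mathfrak C$ contains two of the four groups, namely $N_+$ and $N_x$, so it contains $N_-$. Hence $N_-\in\mathfrak B\cap\mathfrak C$, and $\mathfrak A\vee(\mathfrak B\cap\mathfrak C)$ contains $N_+$ and $N_-$, hence $N_x$. So (1.1) survives. Nevertheless:

**Theorem 1.** There are Fitting classes $\mathfrak A\subset\mathfrak C$ and $\mathfrak B$ of finite soluble groups with $\mathfrak B\cap\mathfrak C\subseteq\mathfrak A$ but $(\mathfrak A\vee\mathfrak B)\cap\mathfrak C\not\subseteq\mathfrak A$. Hence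
$$\mathfrak A\vee(\mathfrak B\cap\mathfrak C)=\mathfrak A\subsetneq(\mathfrak A\vee\mathfrak B)\cap\mathfrak C .$$
Consequently neither the lattice of all Fitting classes nor the lattice of all Fitting classes contained in $\mathfrak S$ is modular.

A sharper form, Theorem 2, is stated and proved in Section 10.

## 2. Radicals and the nilpotent case

For a Fitting class $\mathfrak F$ and a group $G$, let $G_{\mathfrak F}$ be the product of all normal subgroups of $G$ that lie in $\mathfrak F$. It lies in $\mathfrak F$, it is the largest normal $\mathfrak F$-subgroup of $G$, and it is characteristic. It is called the *$\mathfrak F$-radical* of $G$. For instance, the $\mathfrak N$-radical of $S_3$ is $C_3$. A subgroup $Y$ is *subnormal* in $G$ if there is a chain $Y=Y_0\trianglelefteq Y_1\trianglelefteq\dots\trianglelefteq Y_n=G$.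

**Lemma 2.1.** Let $\mathfrak F$ be a Fitting class.
(a) If $N\trianglelefteq G$, then $N_{\mathfrak F}=N\cap G_{\mathfrak F}$.
(b) Subnormal subgroups of $\mathfrak F$-groups lie in $\mathfrak F$. Every subnormal $\mathfrak F$-subgroup of $G$ lies in $G_{\mathfrak F}$, so a group generated by subnormal $\mathfrak F$-subgroups lies in $\mathfrak F$.

*Proof.* (a) $N\cap G_{\mathfrak F}$ is normal in $G_{\mathfrak F}$, hence in $\mathfrak F$, and it is normal in $N$; so it lies in $N_{\mathfrak F}$. Conversely $N_{\mathfrak F}$ is characteristic in $N$, hence normal in $G$, so $N_{\mathfrak F}\le G_{\mathfrak F}$. (b) The first claim is closure under normal subgroups, repeated. For the second, take a chain as above with $Y\in\mathfrak F$. Then $Y\le (Y_1)_{\mathfrak F}$, and by (a) $(Y_1)_{\mathfrak F}\le (Y_2)_{\mathfrak F}\le\dots\le G_{\mathfrak F}$. If such subgroups generate $G$, then $G=G_{\mathfrak F}\in\mathfrak F$. $\square$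

The simplest case can be done completely.

**Proposition 2.2.** The Fitting classes contained in $\mathfrak N$ are exactly the classes $\mathfrak N_\pi$, with $\pi$ a set of primes. They form a Boolean, hence modular, lattice.

*Proof.* Let $\mathfrak F\subseteq\mathfrak N$ be a Fitting class and $\pi$ the set of primes dividing orders of its members; then $\mathfrak F\subseteq\mathfrak N_\pi$. Let $\ell\in\pi$. Some nilpotent $G\in\mathfrak F$ has a subgroup of order $\ell$, and all subgroups of a nilpotent group are subnormal, so $C_\ell\in\mathfrak F$. The iterated wreath products $C_\ell\wr\cdots\wr C_\ell$ are $\ell$-groups generated by elements of order $\ell$ (induct: the base group is generated by conjugates of the previous group, and the top is $C_\ell$). So they are generated by subnormal subgroups isomorphic to $C_\ell$ and lie in $\mathfrak F$ by Lemma 2.1. By Cayley's theorem every $\ell$-group embeds in some symmetric group of degree $\ell^n$, hence in a Sylow $\ell$-subgroup of it, which is such a wreath product. The embedding is subnormal, so $\mathfrak S_\ell\subseteq\mathfrak F$. A nilpotent $\pi$-group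 is the product of its Sylow subgroups, so $\mathfrak N_\pi\subseteq\mathfrak F$. Thus the lattice is isomorphic to the power set of the set of primes. $\square$

So modularity holds for nilpotent length $1$. The counterexamples below will have nilpotent length $3$. The case of $\mathfrak N^2$, nilpotent length at most $2$, is not settled in these notes.

## 3. One round of normal products never breaks the modular law

The natural first attempt is to look for a group $L=L_{\mathfrak A}L_{\mathfrak B}$, a product of a normal $\mathfrak A$-subgroup and a normal $\mathfrak B$-subgroup, with an unexpected subnormal $\mathfrak C$-subgroup $G$. The computation with $819$ was of this kind. It cannot succeed.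

**Lemma 3.1.** Let $\mathfrak A\subseteq\mathfrak C$ and $\mathfrak B$ be Fitting classes. If $G\in\mathfrak C$ is subnormal in a group $L=L_{\mathfrak A}L_{\mathfrak B}$, then $G\in\mathfrak A\vee(\mathfrak B\cap\mathfrak C)$.

*Proof.* Multiplying the terms of a subnormal chain from $G$ to $L$ by the normal subgroup $L_{\mathfrak A}$ shows that $GL_{\mathfrak A}$ is subnormal in $L$. The group $GL_{\mathfrak A}$ is generated by $G$ and $L_{\mathfrak A}$, both in $\mathfrak C$ and both subnormal in it; so $GL_{\mathfrak A}\in\mathfrak C$ by Lemma 2.1. By Dedekind's law,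
$$GL_{\mathfrak A}=L_{\mathfrak A}\,(GL_{\mathfrak A}\cap L_{\mathfrak B}).$$
The second factor is normal in $GL_{\mathfrak A}$, hence in $\mathfrak C$, and it is subnormal in $L_{\mathfrak B}$, hence in $\mathfrak B$. So $GL_{\mathfrak A}$ is the product of a normal $\mathfrak A$-subgroup and a normal $(\mathfrak B\cap\mathfrak C)$-subgroup, and it lies in $\mathfrak A\vee(\mathfrak B\cap\mathfrak C)$. Since $G$ is subnormal in it, so does $G$. $\square$

Now see where the argument stops. The subnormal subgroups of groups $L_{\mathfrak A}L_{\mathfrak B}$ need not form a Fitting class, so building $\mathfrak A\vee\mathfrak B$ may need a second round. Suppose $G\in\mathfrak C$ is normal in a product $Y\cdot Y'$ of normal subgroups with $Y'\in\mathfrak B$ and $Y$ a product of the first round. Then $Y$ need not be in $\mathfrak C$, so we can no longer conclude that $GY\in\mathfrak C$, and the proof breaks at its first use of $\mathfrak A\subseteq\mathfrak C$. A counterexample must use two rounds.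

## 4. A two-round scheme in $(7{:}3)\times C_3$

Here is the scheme, on a toy with $p=3$. Let $C=C_7$, let $\sigma$ of order $3$ act on $C$ by squaring, and let $P$ of order $3$ commute with everything. Put
$$n_1=\sigma P,\qquad n_2=\sigma P^2,\qquad M_i=C\langle n_i\rangle\quad(i=1,2).$$

*First round.* In $C\langle\sigma,P\rangle\cong(7{:}3)\times C_3$ the subgroups $M_1,M_2$ contain $C$, and the quotient by $C$ is abelian, so both are normal. Since $n_1^{-1}n_2=P$, their product is the whole group. And $\langle P\rangle$ is a normal subgroup of it, with no $C$ attached.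

*Second round.* Pass to $\langle\sigma,P\rangle\cong C_3\times C_3$. The product of $\langle P\rangle$ and $\langle n_1\rangle$ is everything and contains $\langle n_2\rangle$.

So from $M_1$, $M_2$ and $\langle n_1\rangle$ one reaches $\langle n_2\rangle$. If $M_1,M_2,\langle n_1\rangle,\langle n_2\rangle$ were recognizable as different objects, we would let
$$\mathfrak A\leftrightarrow\{M_1\},\qquad\mathfrak B\leftrightarrow\{M_2,\langle n_1\rangle\},\qquad\mathfrak C\leftrightarrow\{M_1,\langle n_2\rangle\}.$$
Why is $\mathfrak C$ not forced to grow, as in Section 1? Because $M_1$ and $\langle n_2\rangle$ cannot normalize each other. If they did, then $[M_1,\langle n_2\rangle]\le M_1\cap\langle n_2\rangle=1$, but $n_2$ acts nontrivially on $C\le M_1$. The same holds for $M_2$ and $\langle n_1\rangle$. The subgroup $C$ is a decoration that keeps the two members of each list apart.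

The obstacle is that as abstract groups $M_1\cong M_2$ and $\langle n_1\rangle\cong\langle n_2\rangle$. A class of groups cannot tell them apart. So we realize the toy as $N/K$, where $K$ is a linear group and $N$ is its full normalizer in a general linear group, and we let the classes look at the action on a chief factor. Then only conjugation in $N/K$ matters, and $n_1,n_2$ will have different images in an abelian quotient of $N/K$.

## 5. Monomial groups over $\mathbb F_{r^p}$

Fix primes $p,s,r,q$ such that

1. $p$ is odd and $p\mid s-1$;
2. $r\ne p$, $r$ has order $p$ modulo $s$, $p\nmid r-1$, and $s^2\nmid r^p-1$;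
3. $q\ne s$ and $q\mid (r^p-1)/(r-1)$.

For example $(p,s,r,q)=(3,7,11,19)$: $11\equiv4$ has order $3$ modulo $7$, $3\nmid10$, $11^3-1=1330=2\cdot5\cdot7\cdot19$, and $1330/10=133=7\cdot19$. Section 10 shows that every odd $p$ occurs.

Three consequences. Since $r^p-1\equiv r-1\not\equiv0\pmod p$, we have $p\nmid r^p-1$, and so $q\ne p$. If $r\equiv1\pmod q$, then $(r^p-1)/(r-1)=1+r+\dots+r^{p-1}\equiv p\pmod q$ would force $q=p$; so $r$ has order $p$ modulo $q$. The primes $p,s,r,q$ are distinct.

Let $F=\mathbb F_{r^p}$. Then $p\nmid|F^*|$, the prime $s$ divides $|F^*|$ exactly once, and $q\mid|F^*|$. Let $\mu_s,\mu_q\le F^*$ be the subgroups of orders $s,q$. Since $r$ has order $p$ modulo $s$, no proper subfield of $F$ contains $\mu_s$, so $\mathbb F_r[\mu_s]=F$.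

Let $V_0=\bigoplus_{t\in\mathbb Z/s}Fe_t$, a space of dimension $ps$ over $\mathbb F_r$. All linear groups are groups of $\mathbb F_r$-linear maps acting on the left; $GL(V_0)$ means $GL_{\mathbb F_r}(V_0)$, and $[x,y]=x^{-1}y^{-1}xy$. In $GL(V_0)$ consider

* $D\cong\mu_s^{\,s}$, the $F$-diagonal maps with entries in $\mu_s$;
* the $F$-linear map $a:e_t\mapsto e_{t+1}$, and $K=D\langle a\rangle\cong\mu_s\wr C_s$;
* for $\alpha\in\mathbb F_s^*$ the $F$-linear map $P_\alpha:e_t\mapsto e_{\alpha t}$;
* the Frobenius map $\sigma:\sum x_te_t\mapsto\sum x_t^re_t$, of order $p$;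
* the scalars $F^*$.

One checks directly that $P_\alpha aP_\alpha^{-1}=a^\alpha$; that $P_\alpha$ permutes the entries of diagonal maps; that $\sigma$ commutes with $a$ and with every $P_\alpha$; that $\sigma\,\mathrm{diag}(d_t)\,\sigma^{-1}=\mathrm{diag}(d_t^r)$; and that $\sigma c\sigma^{-1}=c^r$ for scalars $c$. So $P_\alpha$, $\sigma$ and $F^*$ all normalize $K$.

Fix $\lambda\in\mathbb F_s^*$ of order $p$. Put $P=P_\lambda$, $n_1=\sigma P$, $n_2=\sigma P^2$; both $n_i$ have order $p$. Define
$$L_i=K\mu_q\langle n_i\rangle,\qquad J_i=K\langle n_i\rangle\qquad(i=1,2).$$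
For $(3,7,11,19)$ we may take $\lambda=2$; then $\dim V_0=21$, $|K|=7^8$, $|J_i|=3\cdot7^8$ and $|L_i|=3\cdot19\cdot7^8$.

We use that the Frattini subgroup $\Phi(K)$ of an $s$-group is $K'K^s$, and that $Y\Phi(K)=K$ implies $Y=K$.

**Lemma 5.1.** (a) $K$ is nonabelian and irreducible on $V_0$.
(b) $K/K'$ is elementary abelian of order $s^2$, $K'=\Phi(K)$, and each $n_i^k$ with $p\nmid k$ acts on $K/K'$ diagonalizably with eigenvalues $\lambda^{ik}$ and $r^k$, both $\ne1$.
(c) $N:=N_{GL(V_0)}(K)=F^*K\langle P_\alpha\,(\alpha\in\mathbb F_s^*),\sigma\rangle$, $N/F^*K\cong C_{s-1}\times C_p$, and $N/K$ is an $s'$-group.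

*Proof.* **Part (a): irreducibility.** Each $Fe_t$ is an irreducible $\mathbb F_rD$-module because $\mathbb F_r[\mu_s]=F$. These modules are pairwise non-isomorphic, since $D$ contains maps that are nontrivial on one coordinate only. So every $D$-submodule of $V_0$ is a sum of some of them, and $a$ permutes them transitively. Hence $K$ is irreducible. It is nonabelian because $a$ does not centralize $D$.

**Part (b): the Frattini quotient.** The map $da^j\mapsto(\prod_td_t,\,j)$ is a homomorphism of $K$ onto $\mu_s\times\mathbb Z/s$ with kernel $D_0=\{d\in D:\prod d_t=1\}$, so $K'\le D_0$. The endomorphism $d\mapsto d\,(ada^{-1})^{-1}$ of $D$ has the constant maps as kernel, so its image has order $s^{s-1}=|D_0|$; the image consists of commutators, so it lies in $K'$. Hence $K'=D_0$, and $K/K'$ is elementary abelian of order $s^2$. As $K$ is an $s$-group, $\Phi(K)=K'$. In the coordinates above, $n_i^k=\sigma^kP_{\lambda^{ik}}$ acts by $(x,j)\mapsto(x^{r^k},\lambda^{ik}j)$. If $p\nmid k$, then $p\nmid ik$, because $i\in\{1,2\}$ and $p$ is odd. So $\lambda^{ik}\ne1$, and also $r^k\not\equiv1\pmod s$.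

**Part (c): the normalizer.** We saw that all listed elements normalize $K$. Conversely let $\nu\in N$.

An element $da^j$ with $a^j\ne1$ does not centralize $D$, so $Z(K)\le D$. The elements of $D$ commuting with $a$ are the constants, so $Z(K)=\mu_s$ (scalars) and $|K:Z(K)|=s^s>s^2$. Hence $D$ is the only abelian subgroup of index $s$ in $K$: two different ones would be maximal subgroups generating $K$, so their intersection, of index $s^2$, would be central. Therefore $\nu$ normalizes $D$ and permutes the homogeneous components $Fe_t$ of $D$. Also $\nu$ normalizes $Z(K)=\mu_s$, hence the algebra $F=\mathbb F_r[\mu_s]$ of scalars, and induces on it a field automorphism over $\mathbb F_r$, that is, a power of $c\mapsto c^r$.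

Multiply $\nu$ by a power of $\sigma$ so that it becomes $F$-linear; then $\nu e_t=c_te_{\rho(t)}$. The group $K$ permutes the $Fe_t$ as $\langle t\mapsto t+1\rangle$, so $\rho$ normalizes this group and $\rho\in AGL(1,s)$. Multiply by some $a^j$ and $P_\alpha$ to get $\rho=1$. Now $\nu a\nu^{-1}a^{-1}$ maps $e_t$ to $(c_t/c_{t-1})e_t$. It is a diagonal element of $K$, so it lies in $D$, and $c_t/c_{t-1}\in\mu_s$ for all $t$. Thus $\nu\in F^*D$. This proves the description of $N$.

Sending $\nu\in N$ to ($\rho$ modulo translations, induced field automorphism) is a homomorphism $N\to C_{s-1}\times C_p$. The elements $P_\alpha,\sigma$ show that it is surjective, and the computation just made shows that its kernel is $F^*K$. Finally $F^*\cap K=Z(K)=\mu_s$, so $|N/K|=\frac{r^p-1}{s}(s-1)p$. This is prime to $s$, because $s^2\nmid r^p-1$ and $p<s$. $\square$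

Put
$$\Gamma=N/K,\qquad\bar Z=F^*K/K\cong F^*/\mu_s,\qquad\tau:\Gamma\to\Gamma/\bar Z\cong C_{s-1}\times C_p .$$
The target of $\tau$ is abelian, and $\bar Z$ is a cyclic normal $p'$-subgroup. Let $C$ be the image of $\mu_q$ in $\Gamma$. It has order $q$, because $K$ is an $s$-group and $q\ne s$; as a characteristic subgroup of $\bar Z$ it is normal in $\Gamma$. We write $n_i$ also for its image in $\Gamma$. Then
$$L_i/K=M_i:=C\langle n_i\rangle,\qquad J_i/K=\langle n_i\rangle .$$
Since $P$ is $F$-linear, $n_i$ acts on $C$ by $c\mapsto c^r$, an automorphism of order $p$. The subgroups $\langle\tau(n_1)\rangle$ and $\langle\tau(n_2)\rangle$ have order $p$ and are distinct: $\tau(n_1)=(\lambda,\sigma)$ and $\tau(n_2)=(\lambda^2,\sigma)$, and $(\lambda,\sigma)^k=(\lambda^2,\sigma)$ forces $k\equiv1\pmod p$ and then $\lambda=\lambda^2$, which is false. This is the toy of Section 4, except that $n_1$ and $n_2$ can now be told apart by $\tau$, which does not change under conjugation.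

## 6. Which of the groups can normalize each other

For a prime $p$, $O^{p'}(G)$ is the smallest normal subgroup of $G$ with $p'$-quotient. For example $O^{3'}((7{:}3)\times C_2)=7{:}3$. The subgroup generated by all Sylow $p$-subgroups is normal with $p'$-quotient, and every normal subgroup with $p'$-quotient contains all $p$-elements; so $O^{p'}(G)$ is generated by the Sylow $p$-subgroups. It follows that
$$O^{p'}(O^{p'}(G))=O^{p'}(G),\qquad O^{p'}(G/N)=O^{p'}(G)N/N,\qquad O^{p'}(N)\le O^{p'}(G)$$
for $N\trianglelefteq G$. Further, $O_s(G)$ is the largest normal $s$-subgroup of $G$.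

**Definition (equivalence and type).** Subgroups $X\le GL(U)$ and $X'\le GL(U')$ are *equivalent* if some $\mathbb F_r$-isomorphism $U\to U'$ transports $X$ to $X'$. An $\mathbb F_rH$-module $U$ has *type* $X\le GL(V_0)$ if the image of $H$ in $GL(U)$ is equivalent to $X$.

**Lemma 6.1.** Let $X\in\{L_1,L_2,J_1,J_2\}$. Then $O_s(X)=K$; $[K,y]=K$ for every nontrivial $p$-element $y\in X$; and if $R\trianglelefteq X$ with $R=O^{p'}(R)\ne1$, then $R=X$. In particular $O^{p'}(X)=X$. The four groups are pairwise inequivalent.

*Proof.* **The subgroup $K$.** As $X\le N$, the quotient $X/K$ is an $s'$-group, so $O_s(X)=K$.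

**Commutators with $p$-elements.** $K\mu_q$ is a $p'$-group, so a nontrivial $p$-element $y$ of $X\le K\mu_q\langle n_i\rangle$ lies in a coset $K\mu_qn_i^k$ with $p\nmid k$. Both $K$ and the scalars $\mu_q$ act trivially on $K/K'$, so $y$ acts there as $n_i^k$, without eigenvalue $1$, by Lemma 5.1(b). Hence $[K,y]K'=K$, and $[K,y]=K$ because $K'=\Phi(K)$.

**Normal subgroups.** Let $R$ be as stated. It is not a $p'$-group, so it contains a nontrivial $p$-element $y$, and by normality $R\ge[K,y]=K$. Now $R/K$ is a normal subgroup of $X/K\in\{M_i,\langle n_i\rangle\}$ of order divisible by $p$. If $X/K=\langle n_i\rangle$, which has order $p$, then $R=X$. If $X/K=M_i$, of order $pq$, an element of order $p$ in $R/K$ acts fixed-point-freely on $C$, so by normality $C\le R/K$, and again $R=X$. Since $p$ divides $|X|$, we may take $R=O^{p'}(X)$ and get $O^{p'}(X)=X$.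

**Inequivalence.** Suppose $c\in GL(V_0)$ conjugates one of the four groups to another. It maps $O_s$ to $O_s$, so it normalizes $K$ and $c\in N$. As $\tau$ has abelian image, the two groups modulo $K$ have the same $\tau$-image; this image is $\langle\tau(n_i)\rangle$, so the indices $i$ coincide. The orders distinguish $L_i$ from $J_i$. $\square$

Now put
$$\mathcal X_A=\{L_1\},\qquad\mathcal X_B=\{L_2,J_1\},\qquad\mathcal X_C=\{L_1,J_2\}.$$
The next lemma says that no list is forced to grow. The lists must be chosen with care: for $\{J_1,J_2\}$ the lemma would be false, since $J_1\ne J_2$ are both normal in $K\langle\sigma,P\rangle$.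

**Lemma 6.2.** Let $\mathcal X\in\{\mathcal X_A,\mathcal X_B,\mathcal X_C\}$, and let $X_1,X_2\le GL(U)$ each be equivalent to a member of $\mathcal X$, with $X_1,X_2$ normalizing each other. Then $X_1=X_2$.

*Proof.* **Reduction to $\Gamma$.** We may take $U=V_0$ and $X_1\in\mathcal X$, so $O_s(X_1)=K$. Since $X_2$ normalizes $X_1$, it normalizes $K$; thus $X_1X_2\le N$. As $N/K$ is an $s'$-group, $O_s(X_2)\le K$, and by orders $O_s(X_2)=K$. If $X_2=cXc^{-1}$ with $X\in\mathcal X$, then $cKc^{-1}=O_s(X_2)=K$, so $c\in N$. Hence $Y_1=X_1/K$ and $Y_2=X_2/K$ are $\Gamma$-conjugate to members of one of the lists $\{M_1\}$, $\{M_2,\langle n_1\rangle\}$, $\{M_1,\langle n_2\rangle\}$, and they normalize each other.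

**Both conjugate to the same $M_i$.** Both contain $C$, as $C\trianglelefteq\Gamma$. The group $Y_1Y_2/C$ is a product of two normal subgroups of order $p$, so it is a $p$-group. It meets the $p'$-group $\bar Z/C$ trivially, so it embeds in $\Gamma/\bar Z$, with image $\tau(Y_1)\tau(Y_2)=\langle\tau(n_i)\rangle$ of order $p$. Hence $|Y_1Y_2/C|=p=|Y_1/C|=|Y_2/C|$, and $Y_1=Y_2$.

**Both conjugate to the same $\langle n_i\rangle$.** The same argument works with $1$ in place of $C$.

**$Y_1$ conjugate to $M_i$ and $Y_2$ conjugate to $\langle n_j\rangle$, with $i\ne j$.** Up to naming, this is the only remaining case. The map $\tau$ is injective on the $p$-group $Y_2$, and $\tau(Y_1)\cap\tau(Y_2)=\langle\tau(n_i)\rangle\cap\langle\tau(n_j)\rangle=1$. So $Y_1\cap Y_2=1$ and $[Y_1,Y_2]\le Y_1\cap Y_2=1$. But $C\le Y_1$, and $Y_2$, being conjugate to $\langle n_j\rangle$ in $\Gamma$ where $C$ is normal, acts nontrivially on $C$. This is a contradiction. $\square$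

## 7. Chief factors of prescribed type, and an independence condition

A *chief factor* of $H$ is a quotient $A/A'$ of normal subgroups $A'<A$ of $H$ with no normal subgroup of $H$ strictly between them; $H$ acts on it by conjugation. An *$r$-factor* of $H$ is a chief factor that is an $r$-group, regarded as an irreducible $\mathbb F_rH$-module. It is *central* if $H$ acts trivially on it. For example, with $r=2$ and $H=S_4$ the $2$-factors in the chief series $1<V_4<A_4<S_4$ are $V_4$, which is non-central with image $GL_2(2)$, and $S_4/A_4$, which is central.

The class attached to a list $\mathcal X$ should consist of the groups $G$ for which $H=O^{p'}(G)$ satisfies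

* **(T)** every non-central $r$-factor of $H$ has type in $\mathcal X$.

This condition alone does not define a Fitting class. Take $X=L_1$, $\mathcal X=\{L_1\}$, $U=V_0\otimes_{\mathbb F_r}V_0$ and $G=U\rtimes(X\times X)$. The subgroups $N_1=U\rtimes(X\times1)$ and $N_2=U\rtimes(1\times X)$ are normal with product $G$. As an $N_1$-module, $U$ is a sum of copies of $V_0$. Let $H_1=O^{p'}(N_1)$. Since $O^{p'}(X)=X$, we have $H_1U=N_1$; since $U$ is abelian, $U=[U,N_1]=[U,H_1]\le H_1$, so $H_1=N_1$. As $r\nmid|X|$, all $r$-factors of $N_1$ are isomorphic to $V_0$, of type $X$; so $N_1$ satisfies (T), and likewise $N_2$. Hence $O^{p'}(G)\ge N_1N_2=G$.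

But $U$ is irreducible under $G$. First, an endomorphism of $V_0$ commuting with $D$ preserves each $Fe_t$ and commutes there with the field $F=\mathbb F_r[\mu_s]$, so it is multiplication by some $f_t\in F$ on $Fe_t$. If it commutes with $a$, then $f_t$ is a constant $f$. If it commutes with $n_1$, then $f^r=f$ and $f\in\mathbb F_r$. So $\operatorname{End}_X(V_0)=\mathbb F_r$. By the density theorem $\mathbb F_rX\to\operatorname{End}_{\mathbb F_r}(V_0)$ is onto. Therefore $\mathbb F_r[X\times X]\to\operatorname{End}(V_0)\otimes\operatorname{End}(V_0)=\operatorname{End}(U)$ is onto, and $U$ is irreducible. So $U$ is a non-central $r$-factor of $G$ of dimension $(ps)^2\ne ps$, and $G$ violates (T).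

What went wrong is that $N_1$ acts diagonally on many copies of $V_0$. The second condition excludes this.

**Definition (the class $\mathfrak F(\mathcal X)$).** Let $\mathcal X\in\{\mathcal X_A,\mathcal X_B,\mathcal X_C\}$. The class $\mathfrak F(\mathcal X)$ consists of all finite groups $G$ such that $H:=O^{p'}(G)$ satisfies (T) and

* **(I)** if $U_1,\dots,U_k$ are the non-central $r$-factors (with repetitions) in a chief series of $H$, and $K_i:=O_s(\text{image of }H\text{ in }GL(U_i))$, then the image of $H$ in $\prod_iGL(U_i)$ contains $K_1\times\dots\times K_k$.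

To see (I) at work, note that $V_0L_1\times V_0L_1$ satisfies it, while $(V_0\oplus V_0)\rtimes L_1$, with $L_1$ acting diagonally, does not: an element of $L_1$ trivial on one summand is trivial on the other.

Condition (I) does not depend on the chief series. By the Jordan–Hölder theorem for groups with operators, the factors of two chief series of $H$ correspond bijectively under $H$-isomorphisms. Isomorphisms $U_i\cong U_i'$ of $H$-modules induce an isomorphism $\prod GL(U_i)\to\prod GL(U_i')$ carrying the image of $H$ to the image of $H$ and each $K_i$ to $K_i'$.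

If (T) holds, Lemmas 5.1 and 6.1, transported by an equivalence, give for every non-central $r$-factor $U$ of $H$, with $K_U:=O_s(\text{image of }H\text{ in }GL(U))$:
$$\dim U=ps,\quad K_U\text{ is nonabelian and irreducible on }U,\quad [K_U,y]=K_U\tag{7.1}$$
for every nontrivial $p$-element $y$ of the image of $H$ in $GL(U)$.

Finally, here is what happens to chief factors of $H$ when we pass to a normal subgroup.

**Lemma 7.1.** Let $R\trianglelefteq H$, and let $A'<A\le R$ be normal subgroups of $H$ such that $U=A/A'$ is a chief factor of $H$. Refine $A'<A$ to a piece of a chief series of $R$.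
(a) If $U$ is not an $r$-group, no $r$-factors of $R$ arise.
(b) If $U$ is an $r$-group on which $R$ acts trivially, only central $r$-factors of $R$ arise.

*Proof.* If $U$ is an elementary abelian $\ell$-group with $\ell\ne r$, there is nothing to prove. If $U$ is nonabelian, it is a direct product of nonabelian simple groups. A normal subgroup of $R$ between $A'$ and $A$ is normal in $A$, so it corresponds to a normal subgroup of $U$, that is, to a partial product of the simple factors; so all the $R$-factors are nonabelian. Part (b) is clear. $\square$

## 8. The class $\mathfrak F(\mathcal X)$ is a Fitting class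

We use Clifford's theorem: if $U$ is an irreducible $H$-module and $M\trianglelefteq H$, then $U$ is a direct sum of irreducible $M$-modules, and $H$ permutes the $M$-homogeneous components transitively.

**Proposition 8.1.** For $\mathcal X\in\{\mathcal X_A,\mathcal X_B,\mathcal X_C\}$, $\mathfrak F(\mathcal X)$ is a Fitting class, and it is closed under homomorphic images.

*Proof.* Closure under isomorphisms is clear.

**Step 1: quotients.** The aim is to pass from $G\in\mathfrak F(\mathcal X)$ to $G/N$. With $H=O^{p'}(G)$ we have $O^{p'}(G/N)=HN/N\cong H/(H\cap N)$. Take a chief series of $H$ through $H\cap N$. Its factors above $H\cap N$ are those of the quotient, with the same images, so (T) passes to the quotient, and (I) follows by projecting onto these factors.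

**Step 2: condition (T) for normal subgroups.** The aim is to control the $r$-factors of $R=O^{p'}(N)$, where $N\trianglelefteq G\in\mathfrak F(\mathcal X)$. Put $H=O^{p'}(G)$. Then $R$ is characteristic in $N$, so $R\trianglelefteq G$, and $R\le H$. Intersect a chief series $(H_i)$ of $H$ with $R$. The factor $(R\cap H_i)/(R\cap H_{i-1})$ is $H$-isomorphic to $(R\cap H_i)H_{i-1}/H_{i-1}$, a normal subgroup of $H/H_{i-1}$ inside the chief factor $U=H_i/H_{i-1}$. So it is trivial or all of $U$. Only the second case matters, and then we have a chief factor of $H$ inside $R$, isomorphic to $U$. If $U$ is not an $r$-group, or is a central $r$-factor of $H$, Lemma 7.1 gives no non-central $r$-factors of $R$. Otherwise $U$ has type $X\in\mathcal X$. The image of $R$ on $U$ is normal in the image of $H$ and equals its own $O^{p'}$, because $R$ does. By Lemma 6.1 it is trivial, and then only central $r$-factors of $R$ arise, or it is the whole image of $H$, and then $U$ is a non-central $r$-factor of $R$ of the same type with the same $K_U$. So (T) holds for $R$.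

**Step 3: condition (I) for normal subgroups.** Let $I_R$ be the set of the factors $U$ of the last kind in Step 2, taken as terms of the series; these are the non-central $r$-factors of $R$. Let $\tilde R\trianglelefteq\tilde H$ be the images of $R,H$ in $\prod_{U\in I_R}GL(U)$. Projecting (I) for $H$ gives $\tilde H\ge\prod_{U\in I_R}K_U$. Fix $U\in I_R$. The image of $R$ on $U$ is the full image of $H$, so it contains a nontrivial $p$-element $y$; let $g\in\tilde R$ have $U$-component $y$. An element $k\in K_U\le\tilde H$ is trivial in all components but $U$, so $[k,g]$ has $U$-component $[k,y]$ and is trivial elsewhere. Moreover $[k,g]=(k^{-1}g^{-1}k)g\in\tilde R$, since $\tilde R\trianglelefteq\tilde H$. Hence $\tilde R\ge[K_U,y]=K_U$ by (7.1). So $R$ satisfies (I), and $N\in\mathfrak F(\mathcal X)$.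

**Step 4: setting up normal products.** The aim is a chief series of $H$ adapted to both factors. Let $G=N_1N_2$ with $N_i\trianglelefteq G$ and $N_i\in\mathfrak F(\mathcal X)$. Put
$$H_i=O^{p'}(N_i)\trianglelefteq G,\qquad H=O^{p'}(G),\qquad B=H_1\cap H_2 .$$
Then $H_i\le H$. The group $G/H_1H_2$ is a product of two normal $p'$-subgroups, the images of $N_1$ and $N_2$, so it is a $p'$-group and $H=H_1H_2$. Also $[H_1,H_2]\le B$. Take a chief series $\mathcal S$ of $H$ through $1\le B\le H_1\le H$. A factor $U=A/A'$ of $\mathcal S$ is of one of three kinds.

($\alpha$) $H_1\le A'$. Then $[A,H_1]\le H_1\le A'$, so $H_1$ acts trivially on $U$. By Dedekind's law $A=H_1(A\cap H_2)$ and $A'=H_1(A'\cap H_2)$, so $A=A'(A\cap H_2)$ and $U$ is $H$-isomorphic to $(A\cap H_2)/(A'\cap H_2)$, a section of $H_2$ above $B$. It is a chief factor of $H_2$, because $H=H_1H_2$ and $H_1$ acts trivially.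

($\beta$) $B\le A'<A\le H_1$. Then $[A,H_2]\le[H_1,H_2]\le B\le A'$, so $H_2$ acts trivially on $U$, and $U$ is a chief factor of $H_1$.

($\gamma$) $A\le B$.

Thus $H_1$ has a series of normal subgroups of $H$ whose factors are the $U$'s of kinds ($\beta$), ($\gamma$), and $H_2$ has one whose factors are the $U$'s of kinds ($\alpha$), ($\gamma$).

**Step 5: factors below $B$ stay irreducible.** This is the heart of the proof, and the place where (I) is needed. We claim:

*Let $U$ be a non-central $r$-factor of $H$ of kind ($\gamma$). If $H_1$ is nontrivial on $U$, then $U$ is $H_1$-irreducible; likewise for $H_2$.*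

Kind ($\gamma$) and $B$ are symmetric in $H_1,H_2$, so we treat $H_1$.

*Splitting $U$.* By Clifford's theorem $U=W_1\oplus\dots\oplus W_l$ with $W_i$ irreducible for $H_1$. The subspace $C_U(H_1)$ is a proper $H$-submodule, hence $0$, so no $W_i$ is trivial. Write $U=A/A'$ with $A\le B\le H_1$. The preimages of $W_1\oplus\dots\oplus W_i$ for $0\le i\le l$ are normal in $H_1$ and refine $A'\le A$ to a piece of a chief series of $H_1$ with factors $W_1,\dots,W_l$, all non-central. Apply (I) for $H_1$ to such a chief series and project to $\prod_iGL(W_i)\le GL(U)$. Writing bars for images in $GL(U)$, we get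
$$\bar H_1\ge K_1\times\dots\times K_l,\tag{8.1}$$
where $K_i$ acts on $W_i$ as $O_s$ of the image of $H_1$ on $W_i$, and trivially on the other $W_j$. In particular the $W_i$ are pairwise non-isomorphic $H_1$-modules. So they are the homogeneous components, and $H$ permutes them transitively. Since $H_1$ fixes each of them, $H_2$ is transitive on them.

*Suppose $l\ge2$; then $B$ is large on each $W_j$.* Choose $x\in\bar H_2$ with $xW_1\ne W_1$, and let $k\in K_1$. The element $xkx^{-1}$ is trivial on $xW_j$ for all $j\ne1$, in particular on $W_1$. So $k^{-1}\cdot xkx^{-1}$ acts on $W_1$ as $k^{-1}$. It lies in $\bar B$, because $k\in\bar H_1$, $x\in\bar H_2$ and $[H_1,H_2]\le B$. So the image of $B$ on $W_1$ contains $K_1$. For any $j$ choose $h\in\bar H$ with $hW_1=W_j$. Conjugation by $h$ normalizes $\bar B$ and $\bar H_1$ and carries $K_1$ to $K_j$, so the image of $B$ on $W_j$ contains $K_j$. By (7.1) for $H_1$, each $W_j$ is $B$-irreducible.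

*The $W_j$ are non-isomorphic for $B$.* For $k,k'\in K_j$ choose $b\in\bar B$ acting as $k'$ on $W_j$. Then $[b,k]\in\bar B$, since $\bar B\trianglelefteq\bar H$. It acts as $[k',k]$ on $W_j$ and trivially on the other components, where $k$ is trivial. As $K_j$ is nonabelian, some element of $\bar B$ is nontrivial on $W_j$ and trivial on all other components. So the $W_j$ are pairwise non-isomorphic irreducible $B$-modules, and every $B$-submodule of $U$ is a sum of some of the $W_j$.

*Contradiction.* $H_2$ permutes $l\ge2$ components transitively, so it is nontrivial on $U$ and $C_U(H_2)=0$, again because this is a proper $H$-submodule. Let $W'$ be an irreducible $H_2$-submodule of $U$. Since $A\le B\le H_2$, $W'$ is a non-central $r$-factor of $H_2$, so $\dim W'=ps=\dim W_j$ for all $j$, by (7.1) for $H_2$ and for $H_1$. As $W'$ is $B$-invariant, $W'=W_j$ for some $j$. But $W'$ is $H_2$-invariant, while $H_2$ moves $W_j$. So $l=1$, and the claim is proved.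

**Step 6: the non-central $r$-factors of $H_1$ and $H_2$.** The aim is to match them with those of $H$. Let $\mathcal U$ be the set of non-central $r$-factors of $H$ in $\mathcal S$, taken as terms of the series, and let $\mathcal U_j=\{U\in\mathcal U:H_j\text{ is nontrivial on }U\}$. As $H=H_1H_2$, we have $\mathcal U=\mathcal U_1\cup\mathcal U_2$. By ($\alpha$), ($\beta$) and Step 5, each $U\in\mathcal U_j$ is an $r$-factor of $H_j$, clearly non-central. The other factors of $\mathcal S$ belonging to the series of $H_j$ in Step 4 are not $r$-groups, or are $r$-groups on which $H_j$ is trivial; by Lemma 7.1 they yield no non-central $r$-factors of $H_j$. So the non-central $r$-factors of $H_j$ in a suitable chief series are exactly the $U\in\mathcal U_j$, once each.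

**Step 7: conditions (T) and (I) for $H$.** Let $U\in\mathcal U$, and let $\bar H_j$ be the image of $H_j$ in $GL(U)$. The image of $H$ is $\bar H_1\bar H_2$ with both factors normal, and each is trivial or equivalent to a member of $\mathcal X$, by (T) for $H_j$. If one is trivial, the image of $H$ is the other. If both are nontrivial, Lemma 6.2 gives $\bar H_1=\bar H_2$. So $U$ has type in $\mathcal X$, which is (T); and for $U\in\mathcal U_j$ the images of $H_j$ and $H$ on $U$ coincide, with the same $K_U$.

By (I) for $H_j$, the image of $H_j$ in $\prod_{U\in\mathcal U}GL(U)$ is trivial in the components outside $\mathcal U_j$ and contains $\prod_{U\in\mathcal U_j}K_U$. So the image of $H=H_1H_2$ contains $\prod_{U\in\mathcal U}K_U$, which is (I). Thus $G\in\mathfrak F(\mathcal X)$. $\square$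

**Lemma 8.2.** For $X\in\{L_1,L_2,J_1,J_2\}$, the group $V_0\rtimes X$ lies in $\mathfrak F(\mathcal X)$ if and only if $X\in\mathcal X$.

*Proof.* Let $G=V_0X$ and $H=O^{p'}(G)$. As $O^{p'}(X)=X$, we have $HV_0=G$. Since $V_0$ is abelian and $X$ is irreducible and nontrivial on it, $[V_0,H]=[V_0,G]=[V_0,X]=V_0$. As $H$ is normal, $[V_0,H]\le H$; so $V_0\le H$ and $H=G$. Because $r\nmid|X|$, the only $r$-factor of $H$ is $V_0$. It is non-central of type $X$, and (I) holds because $X\ge K=O_s(X)$. By Lemma 6.1 the four groups are inequivalent, so (T) holds if and only if $X\in\mathcal X$. $\square$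

## 9. Three classes violating the modular law

*Proof of Theorem 1.* Put
$$\mathfrak A=\mathfrak F(\mathcal X_A)\cap\mathfrak S,\qquad\mathfrak B=\mathfrak F(\mathcal X_B)\cap\mathfrak S,\qquad\mathfrak C=\mathfrak F(\mathcal X_C)\cap\mathfrak S .$$
These are Fitting classes by Proposition 8.1. All the groups $V_0X$ and the groups built from them below are soluble, since $N/K$ and $K$ are.

**Step 1: $\mathfrak A\subseteq\mathfrak C$ and $\mathfrak B\cap\mathfrak C\subseteq\mathfrak A$.** The first inclusion holds because $\mathcal X_A\subseteq\mathcal X_C$. For the second, let $G\in\mathfrak B\cap\mathfrak C$. A non-central $r$-factor of $O^{p'}(G)$ would have a type in $\mathcal X_B=\{L_2,J_1\}$ and a type in $\mathcal X_C=\{L_1,J_2\}$, which is impossible because the four groups are pairwise inequivalent. So there is no such factor, and $G\in\mathfrak A$ vacuously.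

**Step 2: the witness.** By Lemma 8.2, $V_0J_2\in\mathfrak C\setminus\mathfrak A$, so $\mathfrak A\subset\mathfrak C$ is proper. Also $V_0L_1\in\mathfrak A$, and $V_0L_2,V_0J_1\in\mathfrak B$. It remains to show $V_0J_2\in\mathfrak A\vee\mathfrak B$, by the two rounds of Section 4.

**Step 3: first round.** Let $T=K\mu_q\langle\sigma,P\rangle\le N$. Since $T/K\mu_q$ is abelian, $L_1,L_2\trianglelefteq T$. As $n_1^{-1}n_2=P$, we have $L_1L_2=T$. So $V_0T=(V_0L_1)(V_0L_2)$ is a product of normal subgroups and lies in $\mathfrak A\vee\mathfrak B$. The elements of $\mu_q$ and $\sigma$ commute with $P$ and normalize $K$, so $K\langle P\rangle\trianglelefteq T$. Hence $V_0K\langle P\rangle\trianglelefteq V_0T$ lies in $\mathfrak A\vee\mathfrak B$.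

**Step 4: second round.** Let $S=V_0K\langle\sigma,P\rangle$. Since $S/V_0K$ is abelian, $V_0K\langle P\rangle$ and $V_0J_1=V_0K\langle\sigma P\rangle$ are normal in $S$; their product is $S$. Hence $S\in\mathfrak A\vee\mathfrak B$. Finally $V_0J_2=V_0K\langle\sigma P^2\rangle\trianglelefteq S$, so $V_0J_2\in\mathfrak A\vee\mathfrak B$.

Therefore $\mathfrak A\vee(\mathfrak B\cap\mathfrak C)=\mathfrak A$, while $V_0J_2\in\big((\mathfrak A\vee\mathfrak B)\cap\mathfrak C\big)\setminus\mathfrak A$. As joins of soluble Fitting classes are the same in both lattices, the modular law fails in both. $\blacksquare$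

One can see the five-element pentagon. Put $\mathfrak C_1=(\mathfrak A\vee\mathfrak B)\cap\mathfrak C$. Then $\mathfrak A\subsetneq\mathfrak C_1$. Since $\mathfrak B\cap\mathfrak C_1=\mathfrak B\cap\mathfrak C\subseteq\mathfrak A$, we have $\mathfrak B\cap\mathfrak A=\mathfrak B\cap\mathfrak C_1$. Since $\mathfrak A\subseteq\mathfrak C_1\subseteq\mathfrak A\vee\mathfrak B$, we have $\mathfrak B\vee\mathfrak A=\mathfrak B\vee\mathfrak C_1$. Moreover $\mathfrak B$ is comparable with neither $\mathfrak A$ nor $\mathfrak C_1$. If $\mathfrak B\subseteq\mathfrak C_1$, then $\mathfrak B\subseteq\mathfrak A$ and $\mathfrak C_1\subseteq\mathfrak A\vee\mathfrak B=\mathfrak A$, a contradiction. If $\mathfrak A\subseteq\mathfrak B$, then $\mathfrak C_1\subseteq\mathfrak A\vee\mathfrak B=\mathfrak B$, so $\mathfrak C_1=\mathfrak B\cap\mathfrak C_1\subseteq\mathfrak A$, again a contradiction. So $\mathfrak A,\mathfrak C_1,\mathfrak B$ generate a pentagon sublattice.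

## 10. Nilpotent length three, quotient-closed classes and Lockett classes

For Fitting classes $\mathfrak F,\mathfrak G$ let $\mathfrak F\mathfrak G=\{G:G/G_{\mathfrak F}\in\mathfrak G\}$. For instance $S_3\in\mathfrak S_3\mathfrak S_2$. This is a Fitting class. If $N\trianglelefteq G$, then $N_{\mathfrak F}=N\cap G_{\mathfrak F}$ by Lemma 2.1, so
$$N/N_{\mathfrak F}\cong NG_{\mathfrak F}/G_{\mathfrak F}\trianglelefteq G/G_{\mathfrak F}.$$
If $G\in\mathfrak F\mathfrak G$, the right side shows $N\in\mathfrak F\mathfrak G$. If $G=N_1N_2$ with normal $N_i\in\mathfrak F\mathfrak G$, then $G/G_{\mathfrak F}$ is the product of the normal $\mathfrak G$-subgroups $N_iG_{\mathfrak F}/G_{\mathfrak F}$, so $G\in\mathfrak F\mathfrak G$.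

A class is *$\mathrm Q$-closed* if it is closed under homomorphic images. For primes as in Section 5 put
$$\mathfrak W_{p,s,r,q}=(\mathfrak S_r\mathfrak N_{\{s,q\}})\mathfrak S_p .$$
A group $G$ lies in $\mathfrak W_{p,s,r,q}$ if and only if
$$G\text{ has normal subgroups }A\le M\text{ with }A\in\mathfrak S_r,\ M/A\in\mathfrak N_{\{s,q\}},\ G/M\in\mathfrak S_p.\tag{10.1}$$
If $G\in\mathfrak W_{p,s,r,q}$, take for $M$ the $\mathfrak S_r\mathfrak N_{\{s,q\}}$-radical of $G$ and $A=O_r(M)$. Conversely, given (10.1), $A\le O_r(M)$, so $M/O_r(M)$ is a quotient of $M/A$ and $M\in\mathfrak S_r\mathfrak N_{\{s,q\}}$; so $M$ lies in the corresponding radical of $G$, and the quotient of $G$ by that radical is a quotient of the $p$-group $G/M$. Condition (10.1) passes to quotients $G/N$ by taking $AN/N$ and $MN/N$. So $\mathfrak W_{p,s,r,q}$ is a $\mathrm Q$-closed Fitting class. It is contained in the Fitting class $\mathfrak N^3=(\mathfrak N\mathfrak N)\mathfrak N$ of soluble groups of nilpotent length at most $3$.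

A *Lockett class* is a Fitting class $\mathfrak F$ with $(G\times G)_{\mathfrak F}=G_{\mathfrak F}\times G_{\mathfrak F}$ for all $G$. *Every $\mathrm Q$-closed Fitting class is one.* The projections of $(G\times H)_{\mathfrak F}$ to $G$ and $H$ are normal $\mathfrak F$-subgroups, so $(G\times H)_{\mathfrak F}\le G_{\mathfrak F}\times H_{\mathfrak F}$. The reverse inclusion holds because $G_{\mathfrak F}$ and $H_{\mathfrak F}$ are normal in $G\times H$. For example $\mathfrak N$ is a Lockett class.

**Theorem 2.** (i) For every odd prime $p$ there are infinitely many primes $r$, with suitable $s,q$, satisfying 1–3 of Section 5. For each such quadruple and every Fitting class $\mathfrak W\supseteq\mathfrak W_{p,s,r,q}$, the lattice of Fitting classes contained in $\mathfrak W$ is not modular. In particular this holds for $\mathfrak W=\mathfrak N^3$, for $\mathfrak S$, and for the class of all finite groups.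

(ii) The classes violating the modular law can be chosen $\mathrm Q$-closed, hence Lockett classes. If $\Theta$ is any collection of Fitting classes containing these three, closed under finite intersections, in which any two members have a least upper bound, then $\Theta$ is a non-modular lattice. In particular the lattice of $\mathrm Q$-closed soluble Fitting classes and the lattice of soluble Lockett classes are not modular.

*Proof.* **Step 1: existence of the primes.** By Dirichlet's theorem take a prime $s\equiv1\pmod p$, and let $\rho$ be an integer of order $p$ modulo $s$. If $\rho^p\equiv1\pmod{s^2}$, replace $\rho$ by $\rho+s$; then $(\rho+s)^p\equiv1+p\rho^{p-1}s\not\equiv1\pmod{s^2}$. So we may assume $\rho^p\not\equiv1\pmod{s^2}$. By Dirichlet's theorem there are infinitely many primes $r>s$ with $r\equiv\rho\pmod{s^2}$ and $r\equiv2\pmod p$; the residues are prime to the moduli because $p$ is odd. For these, $r\ne p$, $p\nmid r-1$, $r$ has order $p$ modulo $s$, and $s^2\nmid r^p-1$. As $s\nmid r-1$, the number $m=(r^p-1)/(r-1)$ is divisible by $s$ exactly once. Also $m\ge1+r+r^2>r^2>s$, so some prime $q$ divides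 $m/s$, and $q\ne s$.

**Step 2: the construction inside $\mathfrak W_{p,s,r,q}$.** The group $K\mu_q=K\times\mu_q$ is nilpotent. So $V_0T$ satisfies (10.1) with $A=V_0$ and $M=V_0K\mu_q$, and $S=V_0K\langle\sigma,P\rangle$ does with $A=V_0$ and $M=V_0K$. All groups used in Section 9 are normal subgroups of these two, so they lie in $\mathfrak W_{p,s,r,q}$. Hence the argument of Section 9 works word for word with $\mathfrak W_{p,s,r,q}$ in place of $\mathfrak S$. It gives a failure of the modular law among the Fitting classes contained in $\mathfrak W_{p,s,r,q}$. Since $\mathfrak W_{p,s,r,q}$ is a Fitting class, those classes are closed under the meets and joins of the lattice of Fitting classes contained in $\mathfrak W$. They form a sublattice, in fact an ideal, and a lattice with a non-modular sublattice is not modular. This proves (i).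

**Step 3: the collection $\Theta$.** The three classes are $\mathrm Q$-closed by Proposition 8.1 and the $\mathrm Q$-closure of $\mathfrak S$ (or of $\mathfrak W_{p,s,r,q}$), hence they are Lockett classes. Let $\Theta$ be as stated. Its meets are intersections. Its join $\vee_\Theta$ contains $\vee$, because the least upper bound in $\Theta$ is a Fitting class containing both members. From $\mathfrak B\cap\mathfrak C\subseteq\mathfrak A$ we get
$$\mathfrak A\vee_\Theta(\mathfrak B\cap\mathfrak C)=\mathfrak A\not\ni V_0J_2\in(\mathfrak A\vee_\Theta\mathfrak B)\cap\mathfrak C ,$$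
so $\Theta$ is not modular.

**Step 4: the two named lattices.** If a collection contains $\mathfrak S$, consists of soluble classes and is closed under arbitrary intersections, then any two members have a least upper bound, the intersection of all members containing both. The collection of $\mathrm Q$-closed soluble Fitting classes clearly has these properties. For soluble Lockett classes $\mathfrak F_i$ and $\mathfrak F=\bigcap_i\mathfrak F_i$, the subgroup $\bigcap_iG_{\mathfrak F_i}$ is normal in each $G_{\mathfrak F_i}$, so it lies in every $\mathfrak F_i$ and hence in $\mathfrak F$. It is normal in $G$, so it lies in $G_{\mathfrak F}$, and $G_{\mathfrak F}\le G_{\mathfrak F_i}$ for all $i$. Thus $G_{\mathfrak F}=\bigcap_iG_{\mathfrak F_i}$ for every $G$, and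
$$(G\times G)_{\mathfrak F}=\bigcap_i(G_{\mathfrak F_i}\times G_{\mathfrak F_i})=G_{\mathfrak F}\times G_{\mathfrak F}.$$
So the soluble Lockett classes are also closed under arbitrary intersections, and $\mathfrak S$ is one of them. Both collections contain the three classes, and Step 3 applies. $\blacksquare$
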